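\title{Ideals induced from stability groups need not be primitive}

\begin{abstract}
A separable $C^*$-dynamical system $(A,G,\alpha)$ has the Effros--Hahn Induction Property (EHI) if, for every primitive ideal $P$ of $A$ with stability group $G_P$, every primitive ideal of $A\rtimes G_P$ that restricts to $P$ induces to a primitive ideal of $A\rtimes G$. We disprove the conjecture that every separable system has EHI. In our example $A$ is a unital AF algebra and $G$ is a countable locally finite group, and for every $k\ge 1$ some induced ideal is an intersection of $k+1$, and of no fewer, primitive ideals. We also give a topological condition on the action near $P$ under which induction from $G_P$ preserves irreducibility. It yields EHI when $G$ is abelian, when $G$ is compact, and when $A$ is type I.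
\end{abstract}

\section{Introduction}

A \emph{separable dynamical system} $(A,G,\alpha)$ consists of a separable $C^*$-algebra $A$, a second countable locally compact group $G$ and a homomorphism $\alpha:G\to\operatorname{Aut}A$ such that $s\mapsto\alpha_s(a)$ is continuous for every $a\in A$. One would like to describe the primitive ideals of the crossed product $A\rtimes_\alpha G$, that is, the kernels of its irreducible representations, in terms of the action $s\cdot P=\alpha_s(P)$ of $G$ on the primitive ideal space $\operatorname{Prim}A$. The recipe is to fix $P\in\operatorname{Prim}A$, pass to the \emph{stability group} $G_P=\{s\in G:s\cdot P=P\}$, which is a closed subgroup, and induce from the crossed product $A\rtimes G_P$ of the restricted system.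

Let $H$ be a closed subgroup of $G$. Representations of $A\rtimes H$ are the integrated forms $\pi\rtimes V$ of covariant representations $(\pi,V)$ of $(A,H,\alpha|_H)$. For an ideal $J=\ker(\pi\rtimes V)$ of $A\rtimes H$ put
\[
\operatorname{Res}J=\ker\pi,\qquad \operatorname{Ind}_H^GJ=\ker\operatorname{Ind}_H^G(\pi\rtimes V),
\]
where $\operatorname{Ind}_H^G(\pi\rtimes V)$ is the induced representation of $A\rtimes_\alpha G$ in the sense of Green--Rieffel induction, recalled in Section~\ref{sec:background}. Both ideals depend only on $J$. The condition $\operatorname{Res}J=P$ expresses that $J$ lies over $P$.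

\begin{definition}
The system $(A,G,\alpha)$ satisfies the \emph{Effros--Hahn Induction Property} (EHI) if $\operatorname{Ind}_{G_P}^GJ$ is primitive whenever $P\in\operatorname{Prim}A$, $J\in\operatorname{Prim}(A\rtimes G_P)$ and $\operatorname{Res}J=P$.
\end{definition}

The Gootman--Rosenberg--Sauvageot theorem says that the recipe misses nothing: if $(A,G,\alpha)$ is separable and $G$ is amenable, then every primitive ideal of $A\rtimes_\alpha G$ has the form $\operatorname{Ind}_{G_P}^GJ$ with $P\in\operatorname{Prim}A$, $J\in\operatorname{Prim}(A\rtimes G_P)$ and $\operatorname{Res}J=P$. EHI is the complementary statement that the recipe produces nothing but primitive ideals. For commutative $A$ and discrete $G$ it follows from a short computation (Example~\ref{ex:commutative}), which uses only that the points of the orbit of $P$ can be told apart by $A$. This remains true for every $A$, so one would guess that EHI always holds. The conjecture in \cite{slides} is that \emph{every separable dynamical system satisfies} EHI. It is false, even for amenable groups.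

\begin{theorem}\label{thm:A}
There are a separable unital AF algebra $A$, a countable locally finite discrete group $G$, an action $\alpha$, an ideal $P\in\operatorname{Prim}A$ and $J\in\operatorname{Prim}(A\rtimes G_P)$ with $\operatorname{Res}J=P$, such that $\operatorname{Ind}_{G_P}^GJ$ is not prime, hence not primitive.
\end{theorem}

Here \emph{locally finite} means that finitely generated subgroups are finite; such a group is an increasing union of finite groups, hence amenable. The failure can be arbitrarily bad within one system.

\begin{theorem}\label{thm:Aprime}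
For the same $(A,G,\alpha)$ and every $k\ge1$ there are $P_k\in\operatorname{Prim}A$ and $J_k\in\operatorname{Prim}(A\rtimes G_{P_k})$ with $\operatorname{Res}J_k=P_k$, such that $\operatorname{Ind}_{G_{P_k}}^GJ_k$ is the intersection of $k+1$ pairwise incomparable primitive ideals, and is not an intersection of fewer than $k+1$ primitive ideals.
\end{theorem}

In the positive direction, the argument for commutative $A$ survives under a condition on the closure of the point $P$.

\begin{theorem}\label{thm:B}
Let $(A,G,\alpha)$ be separable, $P\in\operatorname{Prim}A$, $H=G_P$, $M=\bigcap_{g\in G}gHg^{-1}$ and $C=\overline{\{P\}}\subset\operatorname{Prim}A$. Assume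
\begin{itemize}
\item[$(*)$] every nonempty $M$-invariant relatively open subset of $C$ contains a nonempty $H$-invariant relatively open subset of $C$.
\end{itemize}
Then $\operatorname{Ind}_H^G\rho$ is irreducible for every irreducible representation $\rho=\pi\rtimes V$ of $A\rtimes H$ with $\ker\pi=P$. In particular $\operatorname{Ind}_H^GJ$ is primitive for every $J\in\operatorname{Prim}(A\rtimes H)$ with $\operatorname{Res}J=P$. Condition $(*)$ holds if
\begin{itemize}
\item[(a)] $G_P$ contains a closed subgroup $L$, normal in $G$, with $G_P/L$ compact (for example, if $G_P$ is normal, or compact, or of finite index in $G$); or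
\item[(b)] $\{P\}$ is locally closed in $\operatorname{Prim}A$ (which is automatic if $A$ is type I).
\end{itemize}
\end{theorem}

Subgroups of abelian groups are normal and closed subgroups of compact groups are compact, so we obtain the following. Some of these cases are known; the proof given here is complete and covers them uniformly.

\begin{corollary}\label{cor:EHI}
EHI holds for every separable system with $G$ abelian, or $G$ compact, or $A$ type I.
\end{corollary}

\subsection*{The idea of the counterexample}
The condition $\ker\pi=P$ is weaker than it looks. It allows $\pi$ to be a direct sum of irreducible representations whose kernels $Q$ all contain $P$ strictly, provided that these kernels intersect in $P$. If $G_P$ permutes them transitively, $\pi\rtimes V$ can be irreducible. Such a representation really lives on the points $Q$, and each $Q$ has its own stability group $G_Q$, which need not lie in $G_P$. Inducing from $G_P$ then amounts, at the point $Q$, to inducing from the proper subgroup $G_P\cap G_Q$ of $G_Q$, and induction from too small a group destroys irreducibility (Example~\ref{ex:toosmall}).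

In our system the finite subsets $F$ of $\mathbb N$ label primitive ideals $Q_F$, with $Q_F\subset Q_{F'}$ exactly when $F\subset F'$, and $G$ acts through finitely supported permutations of $\mathbb N$. We take $P=Q_{\{0\}}$, which is the intersection of the ideals $Q_{\{0,f\}}$, $f\neq0$. The transposition $\tau=(0\,1)$ fixes $Q_{\{0,1\}}$ and moves $P$ (Figure~\ref{fig:order}). This makes the induced representation reducible. Reducibility alone does not prevent the kernel from being primitive, so $G$ also contains an abelian normal subgroup $N$ that acts trivially on $A$; its group algebra supplies a projection that isolates the point $Q_{\{0,1\}}$ inside the crossed product.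

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.5]
\node (p) at (-1,0) {$P=Q_{\{0\}}$};
\node (q) at (1,0) {$\tau P=Q_{\{1\}}$};
\node (a) at (-2,1) {$Q_{\{0,3\}}$};
\node (b) at (-1,1) {$Q_{\{0,2\}}$};
\node (c) at (0,1) {$Q_{\{0,1\}}$};
\node (d) at (1,1) {$Q_{\{1,2\}}$};
\node (e) at (2,1) {$Q_{\{1,3\}}$};
\node at (-2.7,1) {$\cdots$};
\node at (2.7,1) {$\cdots$};
\draw (p)--(a) (p)--(b) (p)--(c) (q)--(c) (q)--(d) (q)--(e);
\end{tikzpicture}
\caption{Some primitive ideals $Q_F$ of the AF algebra in the counterexample; a line joins an ideal to a larger one above it. The ideal $P$ is the intersection of the ideals $Q_{\{0,f\}}$, and $G_P$ permutes these transitively. The transposition $\tau=(0\,1)$ reflects the picture: it fixes $Q_{\{0,1\}}$ but not $P$.}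
\label{fig:order}
\end{figure}

\section{Primitive ideals and induced representations}\label{sec:background}

Ideals are closed and two-sided, and representations are nondegenerate.

\subsection*{Prime and primitive ideals}
A proper ideal $I$ is \emph{prime} if $I_1I_2\subset I$ implies $I_1\subset I$ or $I_2\subset I$ for ideals $I_1,I_2$. Primitive ideals are prime: if $\sigma$ is irreducible on $\mathcal H$ and $\sigma(I_i)\ne0$, then $\sigma(I_i)\mathcal H$ spans a dense subspace for $i=1,2$, so $\sigma(I_1I_2)\neq0$. A prime ideal that contains a finite intersection of ideals contains their product, hence one of them.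

\subsection*{The space $\operatorname{Prim}A$}
The closure of a set $\mathcal S\subset\operatorname{Prim}A$ consists of the primitive ideals that contain $\bigcap_{Q\in\mathcal S}Q$. Thus $\overline{\{P\}}=\{Q:Q\supset P\}$, and $\operatorname{Prim}A$ is a $T_0$ space. Every ideal is the intersection of the primitive ideals that contain it, so $O\mapsto A_O=\bigcap_{Q\notin O}Q$ is an inclusion-preserving bijection from open sets to ideals, with
\begin{equation}\label{eq:AO}
Q\in O\iff A_O\not\subset Q,\qquad A_{O_1\cup O_2}=A_{O_1}+A_{O_2},\qquad \alpha_g(A_O)=A_{gO}.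
\end{equation}
(The middle identity holds because both sides are ideals contained in exactly the primitive ideals outside $O_1\cup O_2$.) If $A$ is separable, $\operatorname{Prim}A$ has a countable base. The action $G\times\operatorname{Prim}A\to\operatorname{Prim}A$ is jointly continuous \cite[Lemma~2.8]{williams}.

\subsection*{Covariant representations}
A covariant representation of $(A,G,\alpha)$ is a pair $(\pi,V)$ of a representation of $A$ and a strongly continuous unitary representation of $G$ on the same space with $V_s\pi(a)V_s^*=\pi(\alpha_s(a))$. The commutant of $(\pi\rtimes V)(A\rtimes G)$ is $\pi(A)'\cap V(G)'$. If $A$ is unital and $G$ is discrete, then $A\rtimes G$ is unital, $A$ and the group algebra $\mathbb C[G]$ sit inside it, and $(\pi\rtimes V)(as)=\pi(a)V_s$.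

\subsection*{Induction}
Let $H$ be a closed subgroup and $\rho=\pi\rtimes V$ a representation of $A\rtimes H$ on a separable space $\mathcal H$. Choose a quasi-invariant $\sigma$-finite measure $\mu$ on $G/H$ and a Borel cross-section $c:G/H\to G$. In the standard realization \cite[\S5.1]{williams}, $\operatorname{Ind}_H^G\rho=\tilde\pi\rtimes\tilde V$ acts on $L^2(G/H,\mu;\mathcal H)$ with
\begin{equation}\label{eq:pitilde}
(\tilde\pi(a)\xi)(x)=\pi\bigl(\alpha_{c(x)}^{-1}(a)\bigr)\xi(x),
\end{equation}
and $(\tilde V_s\xi)(x)$ is $V_{c(x)^{-1}s\,c(s^{-1}x)}\,\xi(s^{-1}x)$ times the Radon--Nikodym factor that makes $\tilde V_s$ unitary. The same space carries the multiplication operators $\Lambda(\varphi)$ for bounded Borel functions $\varphi$ on $G/H$. Green's imprimitivity theorem (\cite{green}; \cite[Theorem~4.22]{williams}) says that $(C_0(G/H)\otimes A)\rtimes G$, for the action by left translation tensored with $\alpha$, is Morita equivalent to $A\rtimes H$, and $(\Lambda\otimes\tilde\pi)\rtimes\tilde V$ is the representation that corresponds to $\rho$. Morita equivalence preserves irreducibility, so: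
\begin{equation}\label{eq:green}
\rho\ \text{irreducible}\ \Longrightarrow\ \Lambda(C_0(G/H))'\cap\tilde\pi(A)'\cap\tilde V(G)'=\mathbb C1.
\end{equation}
The question whether $\operatorname{Ind}_H^G\rho$ is irreducible is thus the question whether $\Lambda$ can be omitted in \eqref{eq:green}.

For discrete $G$ we use the equivalent picture on functions $\xi:G\to\mathcal H$ with $\xi(gh)=V_h^{-1}\xi(g)$ for $h\in H$ and $\sum_{gH}\|\xi(g)\|^2<\infty$, where $(\tilde\pi(a)\xi)(g)=\pi(\alpha_g^{-1}(a))\xi(g)$ and $(\tilde V_s\xi)(g)=\xi(s^{-1}g)$. The next lemma recognizes induced representations.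

\begin{lemma}\label{lem:recognize}
Let $G$ be discrete and $H\le G$. Let $(\sigma,U)$ be a covariant representation of $(A,G,\alpha)$ on $\mathcal L=\bigoplus_{x\in G/H}\mathcal L_x$ such that each $\mathcal L_x$ is invariant under $\sigma(A)$ and $U_s\mathcal L_x=\mathcal L_{sx}$. Let $(\pi,V)$ be the restriction of $(\sigma,U|_H)$ to $\mathcal L_H$. Then $\sigma\rtimes U$ is equivalent to $\operatorname{Ind}_H^G(\pi\rtimes V)$.
\end{lemma}

\begin{proof}
For $\eta=(\eta_x)\in\mathcal L$ put $(\Psi\eta)(g)=U_g^{-1}\eta_{gH}\in\mathcal L_H$. Then $(\Psi\eta)(gh)=V_h^{-1}(\Psi\eta)(g)$ and $\|(\Psi\eta)(g)\|=\|\eta_{gH}\|$, so $\Psi$ is an isometry into the space of the induced representation. It is onto, since $\xi=\Psi\eta$ for the well-defined vector $\eta_{gH}=U_g\xi(g)$. Finally,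
\begin{align*}
(\Psi\sigma(a)\eta)(g)&=U_g^{-1}\sigma(a)\eta_{gH}=\sigma(\alpha_g^{-1}(a))U_g^{-1}\eta_{gH}=(\tilde\pi(a)\Psi\eta)(g),\\
(\Psi U_s\eta)(g)&=U_g^{-1}U_s\eta_{s^{-1}gH}=(\Psi\eta)(s^{-1}g)=(\tilde V_s\Psi\eta)(g).\qedhere
\end{align*}
\end{proof}

\begin{example}[why one expects EHI]\label{ex:commutative}
Let $G$ be discrete and $A=C_0(\Omega)$ with $\alpha_s(\varphi)(y)=\varphi(s^{-1}y)$. A primitive ideal is $P=\{\varphi:\varphi(x)=0\}$ for a point $x$, and $H=G_P$ is the stabilizer of $x$. If $\ker\pi=P$ then $\pi(\varphi)=\varphi(x)1$, so $\pi\rtimes V$ is irreducible exactly when $V$ is. On the summand of the induced representation over $gH$, the operator $\tilde\pi(\varphi)$ is the scalar $\varphi(gx)$. Distinct cosets give distinct points $gx$, so an operator $X$ that commutes with $\tilde\pi(A)$ preserves every summand. If $X$ also commutes with $\tilde V(G)$, its block over $H$ commutes with $V(H)$ and is a scalar $t$, and conjugation by $\tilde V_g$ shows that its block over $gH$ is also $t$. So the induced representation is irreducible.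
\end{example}

\begin{example}[inducing from too small a group]\label{ex:toosmall}
Let $A=\mathbb C$ and $G=\{1,\tau\}$ of order two, so $A\rtimes G=\mathbb C[G]$ and the stability group of $P=0$ is $G$. Inducing from the trivial subgroup gives the regular representation, whose kernel is $0$. This ideal is not prime: the elements $\frac12(1\pm\tau)$ are nonzero central projections with product $0$. The counterexample contains a copy of this example.
\end{example}

\section{The system}\label{sec:system}

\subsection*{The algebra}
We need primitive ideals $P\subsetneq Q$. The simplest source is $T=\mathcal K+\mathbb C1\subset B(\ell^2)$, where $\ell^2=\ell^2(\mathbb N)$ has basis $\delta_0,\delta_1,\dots$ and $\mathcal K$ is the ideal of compact operators: both $0$ and $\mathcal K$ are primitive, the latter being the kernel of the character $\chi(x+t1)=t$. To make $P$ an intersection of strictly larger primitive ideals we take infinitely many copies of $T$.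

Let $E=\{0,1,2,\dots\}$ be the index set. For finite $S\subset E$ let $A_S=\bigotimes_{e\in S}T\subset B(\ell^2(\mathbb N^S))$ be the spatial tensor product ($T$ is nuclear, so there is no choice of norm), and let $A=\bigotimes_{e\in E}T$ be the inductive limit of the $A_S$ under the unital inclusions $a\mapsto a\otimes1$. Let $\iota_e:T\to A$ be the embedding as the $e$-th factor; the elements $\iota_e(t)$ generate $A$. If $p_n$ is the projection onto the span of $\delta_0,\dots,\delta_n$, the finite-dimensional algebras $T_n=p_nB(\ell^2)p_n+\mathbb C1$ increase and have dense union in $T$, and the finite-dimensional algebras $\bigotimes_{e\le n}T_n$ increase and have dense union in $A$. So $A$ is a separable unital AF algebra.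

Let $F\subset E$ be finite and let $A^F$ be the closure of the union of the $A_S$ with $S\cap F=\emptyset$. Tensoring $\chi$ on the factors in $F$ with the identity on the other factors gives compatible unital $*$-homomorphisms $A_S\to A_{S\setminus F}$, hence a $*$-homomorphism $q_F:A\to A^F$ with
\[
q_F(\iota_e(t))=\chi(t)1\ \ (e\in F),\qquad q_F(\iota_e(t))=\iota_e(t)\ \ (e\notin F).
\]
Put $Q_F=\ker q_F$. Let $\mathcal H_F$ be the Hilbert space with orthonormal basis $\delta_\nu$, where $\nu$ runs through the finitely supported functions $E\setminus F\to\mathbb N$. For finite $S\subset E\setminus F$, splitting $\nu$ into its restrictions to $S$ and to the rest gives $\mathcal H_F=\ell^2(\mathbb N^S)\otimes\mathcal H_{F\cup S}$, and $A_S$ acts isometrically by $a\mapsto a\otimes1$. These actions are compatible and extend to an isometric representation $\lambda_F$ of $A^F$. Put $\pi_F=\lambda_F\circ q_F$.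

\begin{lemma}\label{lem:QF}
Let $F,F',F_0\subset E$ be finite.
\begin{itemize}
\item[(i)] $\pi_F$ is irreducible with kernel $Q_F$, so $Q_F\in\operatorname{Prim}A$.
\item[(ii)] $Q_F\subset Q_{F'}$ if and only if $F\subset F'$. In particular $\pi_F$ and $\pi_{F'}$ are inequivalent if $F\ne F'$.
\item[(iii)] Let $\mathcal F$ be a family of finite sets containing $F_0$ such that for every finite $S\subset E$ some $F\in\mathcal F$ has $(F\setminus F_0)\cap S=\emptyset$. Then $\bigcap_{F\in\mathcal F}Q_F=Q_{F_0}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The kernel is $Q_F$ because $\lambda_F$ is isometric. Let $X\in\pi_F(A)'$. For finite $S\subset E\setminus F$, the algebra $A_S$ contains $\mathcal K(\ell^2(\mathbb N^S))$, so $X$ commutes with $\mathcal K(\ell^2(\mathbb N^S))\otimes1$ and has the form $1\otimes X_S$. Given $\nu,\nu'$, choose $S$ containing both supports. Writing $\delta_{\mathbf 0}$ for the basis vector of the zero function in each space, we have $\delta_\nu=\delta_{\nu|S}\otimes\delta_{\mathbf0}$ and $\delta_{\nu'}=\delta_{\nu'|S}\otimes\delta_{\mathbf0}$, so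
\[
\langle X\delta_\nu,\delta_{\nu'}\rangle=\langle\delta_\nu,\delta_{\nu'}\rangle\,\langle X_S\delta_{\mathbf0},\delta_{\mathbf0}\rangle .
\]
The case $\nu=\nu'=\mathbf 0$ gives $\langle X_S\delta_{\mathbf0},\delta_{\mathbf0}\rangle=\langle X\delta_{\mathbf0},\delta_{\mathbf0}\rangle$, which does not depend on $S$. Hence $X=\langle X\delta_{\mathbf0},\delta_{\mathbf0}\rangle1$.

(ii) If $F\subset F'$ then $q_{F'}=q_{F'}\circ q_F$ on the generators $\iota_e(t)$, hence everywhere, and $Q_F\subset Q_{F'}$. Conversely, the formula for $q_F$ shows that $\iota_e(\mathcal K)\subset Q_F$ if and only if $e\in F$; so $Q_F\subset Q_{F'}$ forces $F\subset F'$.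

(iii) The inclusion $\supset$ follows from (ii). Let $a\in A_S$ with $S$ finite and choose $F\in\mathcal F$ with $(F\setminus F_0)\cap S=\emptyset$. Then $F\cap S=F_0\cap S$, so $q_F(a)=q_{F_0}(a)$. Hence $\sup_{F\in\mathcal F}\|q_F(a)\|\ge\|q_{F_0}(a)\|$ on the dense subalgebra $\bigcup_SA_S$. Both sides are $1$-Lipschitz in $a$, so the inequality holds on $A$, and it gives $\subset$.
\end{proof}

Part (iii) applies to the family of all $F\supset F_0$ of a fixed size $n>|F_0|$, because $E$ is infinite. For a finite index set it would fail: the product of $\iota_e(p_0)$ over $e\neq0$ would lie in every $Q_{\{0,f\}}$ but not in $Q_{\{0\}}$.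

\subsection*{The group}
Let $R$ be the group of finitely supported permutations of $E$, let $N=\bigoplus_E\mathbb Z/2$ with generators $u_e$ ($e\in E$), written multiplicatively, and let $G=N\rtimes R$ with $ru_er^{-1}=u_{re}$. Give the countable group $G$ the discrete topology. A finite subset of $G$ lies in the finite group generated by the $u_e$, $e\in S$, and the permutations supported in $S$, for some finite $S$; so $G$ is locally finite. Let $N$ act trivially on $A$ and let $r\in R$ permute the tensor factors, $\alpha_r(\iota_e(t))=\iota_{re}(t)$. This defines a separable system $(A,G,\alpha)$.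

For $r\in R$ define the unitary $W_r:\mathcal H_F\to\mathcal H_{rF}$ by $W_r\delta_\nu=\delta_{\nu\circ r^{-1}}$, and let $\chi_F$ be the character of $N$ with $\chi_F(u_e)=-1$ for $e\in F$ and $\chi_F(u_e)=1$ for $e\notin F$. Then
\begin{equation}\label{eq:W}
W_rW_s=W_{rs},\qquad W_r\pi_F(a)W_r^*=\pi_{rF}(\alpha_r(a)),\qquad \chi_{rF}(rnr^{-1})=\chi_F(n).
\end{equation}
The first identity is immediate, and the third holds for $n=u_e$ since $re\in rF$ exactly when $e\in F$. For the second take $a=\iota_e(t)$. If $e\in F$, both sides are the scalar $\chi(t)$. If $e\notin F$, then $\pi_F(a)$ applies $t$ in the coordinate $e$ of $\nu$, the right side applies $t$ in the coordinate $re$, and $W_r$ moves the coordinate $e$ to $re$.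

By \eqref{eq:W}, $\alpha_r(Q_F)=Q_{rF}$, and Lemma~\ref{lem:QF}(ii) gives
\begin{equation}\label{eq:stab}
G_{Q_F}=N\rtimes R_F,\qquad R_F=\{r\in R:rF=F\}.
\end{equation}
The representation $\pi_F$ does not see how $F$ is permuted:
\begin{equation}\label{eq:trivial}
\text{if $r$ fixes every point of $E\setminus F$, then $rF=F$ and $W_r=1$ on $\mathcal H_F$.}
\end{equation}

All representations below come from one construction.

\begin{lemma}\label{lem:build}
Let $R'\le R$ act on a set $\mathcal I$, and let $i\mapsto F(i)$ assign finite subsets of $E$ with $F(ri)=rF(i)$. On $\bigoplus_{i\in\mathcal I}\mathcal H_{F(i)}$ let $\sigma(a)$ act on the $i$-th summand by $\pi_{F(i)}(a)$, let $U_n$ ($n\in N$) act on it by the scalar $\chi_{F(i)}(n)$, and let $U_r$ ($r\in R'$) map it onto the $ri$-th summand by $W_r$. Then $U_{nr}=U_nU_r$ defines a representation of $N\rtimes R'$, and $(\sigma,U)$ is covariant.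
\end{lemma}

\begin{proof}
By \eqref{eq:W}, $U_rU_s=U_{rs}$. On the $ri$-th summand $U_rU_nU_r^*$ is the scalar $\chi_{F(i)}(n)=\chi_{F(ri)}(rnr^{-1})$, so $U_rU_nU_r^*=U_{rnr^{-1}}$ and $U$ is a representation of the semidirect product. On the same summand $U_r\sigma(a)U_r^*=W_r\pi_{F(i)}(a)W_r^*=\pi_{F(ri)}(\alpha_r(a))$. Finally $U_n$ commutes with $\sigma(a)$, as required since $\alpha_n=\mathrm{id}$.
\end{proof}

\section{The ideals $J_k$ and their induced representations}\label{sec:Jk}

Fix $k\ge1$. The reader interested only in Theorem~\ref{thm:A} may take $k=1$. Put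
\[
F_0=\{0,\dots,k-1\},\quad F_1=\{0,\dots,2k-1\},\quad P_k=Q_{F_0},\quad H=G_{P_k}=N\rtimes R_{F_0}.
\]
Apply Lemma~\ref{lem:build} with $R'=R_{F_0}$ and $\mathcal I=\{F\supset F_0:|F|=2k\}$, with $F(i)=i$. This gives a covariant representation $(\pi,V)$ of $(A,H)$ with $\pi=\bigoplus_{F\in\mathcal I}\pi_F$. Put $\rho_k=\pi\rtimes V$ and $J_k=\ker\rho_k$. For $k=1$ the summands are the spaces $\mathcal H_{\{0,f\}}$, $f\ne0$.

\begin{proposition}\label{prop:Jk}
$\rho_k$ is irreducible and $\operatorname{Res}J_k=P_k$.
\end{proposition}

\begin{proof}
The $\pi_F$ are irreducible and pairwise inequivalent, so by Schur's lemma an operator that commutes with $\pi(A)$ acts on each $\mathcal H_F$ by a scalar $t_F$. If it commutes with $V_r$, then $t_{rF}=t_F$. The group $R_{F_0}$ contains all finitely supported permutations of $E\setminus F_0$, so it is transitive on $\mathcal I$, and $t_F$ is constant. Also $\ker\pi=\bigcap_{F\in\mathcal I}Q_F=Q_{F_0}$ by Lemma~\ref{lem:QF}(iii).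
\end{proof}

So $(P_k,J_k)$ is a pair to which EHI applies. To compute the induced representation, identify $G/H=R/R_{F_0}$ with the set of $k$-subsets $D$ of $E$ via $nrH\mapsto rF_0$. The summand over $D$ should be the translate $\bigoplus_{F\supset D}\mathcal H_F$, so a given $\mathcal H_F$ should occur once for each $k$-subset $D$ of $F$. Accordingly, apply Lemma~\ref{lem:build} with $R'=R$ to the set of pairs $(D,F)$ with $D\subset F$, $|D|=k$, $|F|=2k$, and the map $(D,F)\mapsto F$. Let $\Pi$ be the integrated form. Grouping the pairs by $F$, its space is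
\[
\mathcal L=\bigoplus_{|F|=2k}\mathcal L^F,\qquad\mathcal L^F=\mathcal H_F\otimes\ell^2\tbinom Fk,
\]
where $\binom Fk$ is the set of $k$-subsets of $F$. On $\mathcal L^F$ the algebra $A$ acts by $\pi_F\otimes1$ and $N$ by $\chi_F$, and $r\in R$ maps $\mathcal L^F$ to $\mathcal L^{rF}$ by $W_r\otimes\omega_r$, where $\omega_r\delta_D=\delta_{rD}$. Grouping the pairs by $D$ instead, $\mathcal L=\bigoplus_D\mathcal L_D$ with $\mathcal L_D=\bigoplus_{F\supset D}\mathcal H_F\otimes\delta_D$. These subspaces are invariant under $A$ and $N$, each $r\in R$ maps $\mathcal L_D$ onto $\mathcal L_{rD}$, and $(A,H)$ acts on $\mathcal L_{F_0}$ by $(\pi,V)$. By Lemma~\ref{lem:recognize},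
\begin{equation}\label{eq:Pi}
\Pi\cong\operatorname{Ind}_H^G\rho_k,\qquad\operatorname{Ind}_H^GJ_k=\ker\Pi .
\end{equation}

The multiplicity space $\ell^2\binom Fk$ will make $\Pi$ reducible. That is not enough: $\pi$ itself is reducible and has the primitive kernel $P_k$. To say something about $\ker\Pi$ we need elements of $A\rtimes G$ that distinguish the irreducible pieces, and for this we want to cut $\Pi$ down to a single summand $\mathcal L^{F_1}$. No element of $A$ can do this: if $a$ vanishes on $\mathcal L^F$ for all $F\ne F_1$, then Lemma~\ref{lem:QF}(iii), applied to $\mathcal I\setminus\{F_1\}$, gives $a\in Q_{F_0}\subset Q_{F_1}$, so $a$ vanishes on $\mathcal L^{F_1}$ too. This is what $N$ is for. Let $\Gamma\le R$ be the group of permutations supported in $F_1$, let $\omega$ be its permutation representation $s\mapsto\omega_s$ on $\ell^2\binom{F_1}k$, and put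
\[
p=\prod_{f\in F_1}\tfrac12(1-u_f)\in\mathbb C[N]\subset A\rtimes G .
\]

\begin{lemma}\label{lem:corner}
For $z\in\mathbb C[\Gamma]$, the operator $\Pi(pz)$ is $1\otimes\omega(z)$ on $\mathcal L^{F_1}$ and $0$ on the orthogonal complement of $\mathcal L^{F_1}$.
\end{lemma}

\begin{proof}
On $\mathcal L^F$ the operator $\Pi(\frac12(1-u_f))$ is the scalar $\frac12(1-\chi_F(u_f))$, which is $1$ if $f\in F$ and $0$ otherwise. So $\Pi(p)$ is $1$ on $\mathcal L^F$ if $F_1\subset F$ and $0$ otherwise. As $|F|=|F_1|$, it is the projection onto $\mathcal L^{F_1}$. Each $s\in\Gamma$ preserves $\mathcal L^{F_1}$ and its complement, and by \eqref{eq:trivial} it acts on $\mathcal L^{F_1}$ as $1\otimes\omega_s$.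
\end{proof}

\section{The case $k=1$: an induced ideal that is not prime}\label{sec:k1}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $k=1$, $P=P_1=Q_{\{0\}}$ and $J=J_1$. By Proposition~\ref{prop:Jk}, $J$ is primitive and $\operatorname{Res}J=P$. By \eqref{eq:Pi}, $I=\operatorname{Ind}_{G_P}^GJ$ is the kernel of $\Pi$, which acts on the sum of the spaces $\mathcal L^F=\mathcal H_F\otimes\ell^2(F)$ over two-element sets $F=\{e,f\}$. The two basis vectors $\delta_e,\delta_f$ of $\ell^2(F)$ record that $Q_{\{e,f\}}$ lies above two points of the orbit of $P$, namely $Q_{\{e\}}$ and $Q_{\{f\}}$.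

Let $\theta_F$ be the unitary on $\ell^2(F)$ that exchanges $\delta_e$ and $\delta_f$, and let $\Theta=\bigoplus_F1\otimes\theta_F$. It commutes with $A$ and $N$, which act on the first tensor factor only, and with $r\in R$, because $\omega_r\theta_F=\theta_{rF}\omega_r$. So $\Theta\in\Pi(A\rtimes G)'$.

Here $F_1=\{0,1\}$, $\Gamma=\{1,\tau\}$ with $\tau=(0\,1)$, the representation $\omega$ is the regular representation of Example~\ref{ex:toosmall}, and $\omega_\tau=\theta_{F_1}$. Put
\[
z_\pm=\tfrac12\,p\,(1\pm\tau),\qquad p=\tfrac14(1-u_0)(1-u_1).
\]
By Lemma~\ref{lem:corner}, $\Pi(z_\pm)$ is $1\otimes\frac12(1\pm\theta_{F_1})$ on $\mathcal L^{F_1}$ and $0$ elsewhere; it is the projection onto $\mathcal H_{\{0,1\}}\otimes\mathbb C(\delta_0\pm\delta_1)$. Hence $z_\pm\notin I$ and $\Theta\Pi(z_\pm)=\pm\Pi(z_\pm)$. For $y\in A\rtimes G$,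
\[
\Pi(z_+yz_-)=\Theta\,\Pi(z_+)\Pi(y)\Pi(z_-)=\Pi(z_+)\Pi(y)\,\Theta\,\Pi(z_-)=-\Pi(z_+yz_-),
\]
so $z_+yz_-\in I$. Let $I_\pm$ be the ideal generated by $z_\pm$, the closed span of the elements $xz_\pm x'$. Products $(xz_+x')(yz_-y')$ lie in $I$, so $I_+I_-\subset I$, while $z_\pm\in I_\pm\setminus I$. Thus $I$ is not prime, and hence not primitive.
\end{proof}

At $Q=Q_{\{0,1\}}$ the group $G_P\cap G_Q$ consists of the $nr$ with $r0=0$ and $r1=1$; it has index two in $G_Q$, with $\tau$ in the nontrivial coset. This is the copy of Example~\ref{ex:toosmall} announced above.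

\section{General $k$: exactly $k+1$ primitive components}\label{sec:general}

For $k=1$ the commutant of $\omega$ is spanned by $1$ and the exchange. For general $k$ we compute the commutant of $\omega$, show that $\Pi$ has the same commutant, and use Lemma~\ref{lem:corner} to separate the kernels of the pieces.

\begin{lemma}\label{lem:omega}
$\omega=\bigoplus_{j=0}^k\omega^{(j)}$ with pairwise inequivalent irreducible representations $\omega^{(j)}$ of $\Gamma$.
\end{lemma}

\begin{proof}
A matrix $(Y_{D,D'})$ commutes with $\omega(\Gamma)$ exactly when it is constant on the orbits of $\Gamma$ on pairs $(D,D')$. Two pairs lie in one orbit exactly when they have the same $i=|D\cap D'|$, since $i$ determines the sizes $i,k-i,k-i,i$ of the four parts $D\cap D'$, $D\setminus D'$, $D'\setminus D$, $F_1\setminus(D\cup D')$. All values $i=0,\dots,k$ occur; this is why we took $|F_1|=2k$, the least size that allows $i=0$. So $\omega(\Gamma)'$ has dimension $k+1$. As $|D\cap D'|$ is symmetric in $D,D'$, every matrix in $\omega(\Gamma)'$ equals its transpose, and for $Y,Y'\in\omega(\Gamma)'$ we get $YY'=(YY')^t=Y'^tY^t=Y'Y$.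 The commutant of a representation with irreducible constituents of multiplicities $m_j$ is $\bigoplus_jM_{m_j}(\mathbb C)$. It is commutative of dimension $k+1$ only if there are $k+1$ constituents, each of multiplicity one.
\end{proof}

Let $z_j\in\mathbb C[\Gamma]$ be the minimal central projection that acts as $1$ in $\omega^{(j)}$ and as $0$ in every irreducible representation inequivalent to $\omega^{(j)}$. Then $\omega(z_0),\dots,\omega(z_k)$ are the minimal projections of $\omega(\Gamma)'$; they are nonzero, mutually orthogonal, and sum to $1$.

\begin{lemma}\label{lem:commutant}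
Every $X\in\Pi(A\rtimes G)'$ has the form $\bigoplus_F1\otimes X_F$, and $X\mapsto X_{F_1}$ is a $*$-isomorphism of $\Pi(A\rtimes G)'$ onto $\omega(\Gamma)'$.
\end{lemma}

\begin{proof}
Write $X$ as a matrix of operators $\mathcal H_{F'}\otimes\delta_{D'}\to\mathcal H_F\otimes\delta_D$. If $X$ commutes with $A$, each entry intertwines $\pi_{F'}$ with $\pi_F$, so it is $0$ for $F\neq F'$ and scalar for $F=F'$. Thus $X=\bigoplus_F1\otimes X_F$. An operator of this form commutes with $A$ and $N$, and it commutes with $R$ exactly when
\begin{equation}\label{eq:transport}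
X_{rF}=\omega_rX_F\omega_r^*\qquad\text{for all $r\in R$ and all $F$.}
\end{equation}
Since $R$ is transitive on $2k$-sets, $X_{F_1}$ determines $X$; and \eqref{eq:transport} with $r\in\Gamma$, $F=F_1$ gives $X_{F_1}\in\omega(\Gamma)'$. Conversely, let $Y\in\omega(\Gamma)'$ and put $X_F=\omega_rY\omega_r^*$ for any $r$ with $rF_1=F$. If $r'F_1=F$ as well, then $r^{-1}r'$ preserves $F_1$ and acts on $\binom{F_1}k$ as the element of $\Gamma$ that agrees with it on $F_1$; so $\omega_{r^{-1}r'}$ commutes with $Y$, and $X_F$ is well defined. Now $\|X_F\|=\|Y\|$, \eqref{eq:transport} holds, and $X_{F_1}=Y$.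
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Aprime}]
By Proposition~\ref{prop:Jk}, $J_k$ is primitive and $\operatorname{Res}J_k=P_k$. Let $Z_j\in\Pi(A\rtimes G)'$ be the projection that corresponds to $\omega(z_j)$ under Lemma~\ref{lem:commutant}, and let $\sigma_j$ be the restriction of $\Pi$ to $Z_j\mathcal L$. Its commutant is $Z_j\Pi(A\rtimes G)'Z_j=\mathbb CZ_j$, so $\sigma_j$ is irreducible and $I_j=\ker\sigma_j$ is primitive. Since $\sum_jZ_j=1$, \eqref{eq:Pi} gives $\operatorname{Ind}_H^GJ_k=\bigcap_{j=0}^kI_j$.

\emph{Incomparability.} By Lemma~\ref{lem:corner}, $\Pi(pz_i)Z_j$ is $1\otimes\omega(z_i)\omega(z_j)$ on $\mathcal L^{F_1}$ and $0$ elsewhere. So $\sigma_j(pz_i)=0$ if and only if $i\ne j$. For $i\neq j$ we get $pz_j\in I_i\setminus I_j$, so $I_i\not\subset I_j$.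

\emph{Minimality.} Suppose $\bigcap_{j=0}^kI_j=\bigcap_{i=1}^m\mathfrak p_i$ with $\mathfrak p_i$ primitive. Each $I_j$ is prime and contains $\bigcap_i\mathfrak p_i$, so it contains some $\mathfrak p_{i(j)}$. In turn $\mathfrak p_{i(j)}$ is prime and contains $\bigcap_lI_l$, so it contains some $I_l$. Then $I_l\subset\mathfrak p_{i(j)}\subset I_j$ forces $l=j$ and $\mathfrak p_{i(j)}=I_j$. The $I_j$ are distinct, so $j\mapsto i(j)$ is injective and $m\ge k+1$.
\end{proof}

\begin{remark}
There is no conflict with the Gootman--Rosenberg--Sauvageot theorem, which says that every primitive ideal is induced from \emph{some} pair $(P,J)$, not that every pair induces to a primitive ideal. For the ideals $I_j$ the pair is visible. The group $G$ permutes the subspaces $Z_j\mathcal L^F$, and $G/G_{Q_{F_1}}$ is the set of $2k$-sets by \eqref{eq:stab}. By Lemma~\ref{lem:recognize}, $\sigma_j$ is induced from the representation of $A\rtimes G_{Q_{F_1}}$ on $\mathcal H_{F_1}\otimes\omega(z_j)\ell^2\binom{F_1}k$. There $A$ acts by $\pi_{F_1}\otimes1$, with kernel $Q_{F_1}$, and $\Gamma$ acts by $1\otimes\omega^{(j)}$, so this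 representation is irreducible. Thus $I_j$ is induced from the stability group of $Q_{F_1}$.
\end{remark}

\section{Condition $(*)$ implies irreducibility}\label{sec:positive}

Let $(A,G,\alpha)$, $P$, $H$, $M$, $C$ be as in Theorem~\ref{thm:B}, assume $(*)$, and let $\rho=\pi\rtimes V$ be irreducible on $\mathcal H$ with $\ker\pi=P$. As $A\rtimes H$ is separable, so is $\mathcal H$. The set $C$ is $H$-invariant because $H$ fixes $P$, and every nonempty relatively open subset of $C$ contains $P$ because $\{P\}$ is dense in $C$. The subgroup $M$ is closed and normal in $G$, and it fixes every point $gP$ of the orbit, since $M\subset gHg^{-1}=G_{gP}$.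

By \eqref{eq:green} it suffices to show that $\Lambda(C_0(G/H))\subset\tilde\pi(A)''$; this is the step of Example~\ref{ex:commutative} in which $A$ separated the summands. The projections in $\tilde\pi(A)''$ that come to hand are attached to open sets. For a representation $\sigma$ of $A$ on a space $\mathcal L$ and an open set $O\subset\operatorname{Prim}A$, let $e_\sigma(O)$ be the projection onto the closed span of $\sigma(A_O)\mathcal L$. Its range is invariant under $\sigma(A)$, so it commutes with $\sigma(A)$. If $(b_n)$ is a sequential approximate unit of the separable algebra $A_O$, then $\sigma(b_n)\to e_\sigma(O)$ strongly, because $\sigma(b_n)$ is a bounded sequence that tends to the identity on $\sigma(A_O)\mathcal L$ and vanishes on its orthogonal complement; so $e_\sigma(O)\in\sigma(A)''$. By \eqref{eq:AO} and covariance, $V_he_\pi(O)V_h^*=e_\pi(hO)$ for $h\in H$.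

We shall see that $e_{\tilde\pi}(O)$ acts in the fiber over $x$ as $e_\pi(c(x)^{-1}O)$. The difficulty is that we need these fiber projections to be $0$ or $1$. Irreducibility of $\rho$ gives this for $H$-invariant sets, but translation by $G$ destroys $H$-invariance. It preserves $M$-invariance, since $M$ is normal. Condition $(*)$ is the bridge from the invariance that we can keep to the one that we can use.

\begin{lemma}\label{lem:zeroone}
If $O\subset\operatorname{Prim}A$ is open and $M$-invariant, then $e_\pi(O)=1$ if $P\in O$, and $e_\pi(O)=0$ if $P\notin O$.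
\end{lemma}

\begin{proof}
If $P\notin O$, then $A_O\subset P=\ker\pi$ and $e_\pi(O)=0$. Let $P\in O$. Then $O\cap C$ is a nonempty $M$-invariant relatively open subset of $C$, and by $(*)$ it contains a nonempty $H$-invariant relatively open set $O'$. The set $\hat O=O'\cup(\operatorname{Prim}A\setminus C)$ is open, since its complement $C\setminus O'$ is closed; it is $H$-invariant and contains $P$. So $e_\pi(\hat O)$ commutes with $\pi(A)$ and $V(H)$ and equals $0$ or $1$. It is not $0$, because $A_{\hat O}\not\subset P=\ker\pi$. The ideal of the open set $\operatorname{Prim}A\setminus C$ is $\bigcap_{Q\in C}Q=P$, and $\hat O\subset O\cup(\operatorname{Prim}A\setminus C)$, so $A_{\hat O}\subset A_O+P$ by \eqref{eq:AO}. Hence $\pi(A_{\hat O})\subset\pi(A_O)$ and $e_\pi(O)\ge e_\pi(\hat O)=1$.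
\end{proof}

An arbitrary open set $O$ can be replaced by the $M$-invariant open set $MO=\bigcup_{m\in M}mO$ at no cost, because the two sets meet the orbit of $P$ in the same points: if $gP=mQ$ with $Q\in O$, then $Q=m^{-1}gP=gP$. Let $Y_O=\{gH:gP\in O\}$. It is open in $G/H$, since $g\mapsto gP$ is continuous.

\begin{lemma}\label{lem:YO}
For every open $O\subset\operatorname{Prim}A$ we have $\Lambda(1_{Y_O})=e_{\tilde\pi}(MO)\in\tilde\pi(A)''$.
\end{lemma}

\begin{proof}
Let $(b_n)$ be a sequential approximate unit of $A_{MO}$. For $g\in G$, the sequence $(\alpha_g^{-1}(b_n))$ is an approximate unit of $A_{g^{-1}MO}$. Let $\xi\in L^2(G/H,\mu;\mathcal H)$. By \eqref{eq:pitilde}, $(\tilde\pi(b_n)\xi)(x)\to e_\pi(c(x)^{-1}MO)\xi(x)$ for each $x$, and $\|(\tilde\pi(b_n)\xi)(x)\|\le\|\xi(x)\|$. By dominated convergence the limit also holds in $L^2$, so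
\[
(e_{\tilde\pi}(MO)\xi)(x)=e_\pi\bigl(c(x)^{-1}MO\bigr)\xi(x).
\]
The open set $g^{-1}MO$ is $M$-invariant, since $mg^{-1}MO=g^{-1}(gmg^{-1})MO$. By Lemma~\ref{lem:zeroone}, $e_\pi(c(x)^{-1}MO)$ is $1$ if $c(x)P\in MO$ and $0$ otherwise, and $c(x)P\in MO$ means $c(x)P\in O$, that is, $x\in Y_O$.
\end{proof}

\begin{proof}[Proof of the irreducibility statement in Theorem~\ref{thm:B}]
Let $O$ run through a countable base of $\operatorname{Prim}A$. The map $gH\mapsto gP$ is injective; this is where $H$ must be the full stability group, and Example~\ref{ex:toosmall} shows what happens otherwise. Since $\operatorname{Prim}A$ is $T_0$, two distinct points $gP$, $g'P$ are distinguished by an open set, hence by a basic one. So the sets $Y_O$ form a countable family of Borel sets that separates the points of the standard Borel space $G/H$. Such a family generates the Borel $\sigma$-algebra \cite[Theorem~3.3]{mackey}. The Borel sets $Y$ with $\Lambda(1_Y)\in\tilde\pi(A)''$ form a $\sigma$-algebra: complements correspond to $1-\Lambda(1_Y)$, finite intersections to products, and increasing countable unions to strong limits.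 By Lemma~\ref{lem:YO} this $\sigma$-algebra contains all $Y_O$, hence all Borel sets. Every bounded Borel function is a uniform limit of simple functions, so $\Lambda(C_0(G/H))\subset\tilde\pi(A)''$.

If $X$ commutes with $\tilde\pi(A)$ and $\tilde V(G)$, it therefore commutes with $\Lambda(C_0(G/H))$, and it is scalar by \eqref{eq:green}. So $\operatorname{Ind}_H^G\rho$ is irreducible. If $J\in\operatorname{Prim}(A\rtimes H)$ and $\operatorname{Res}J=P$, apply this to an irreducible $\rho$ with kernel $J$.
\end{proof}

\section{When condition $(*)$ holds, and when it fails}\label{sec:star}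

\begin{proof}[Proof that \textup{(a)} implies $(*)$]
Since $L$ is normal in $G$ and $L\subset H$, we have $L=gLg^{-1}\subset gHg^{-1}$ for all $g$, so $L\subset M$. Hence $H/M$ is a continuous image of $H/L$ and is compact. Covering $H/M$ by the images of finitely many relatively compact open subsets of $H$, we find a compact set $K\subset H$ with $KM=H$.

Let $O\subset C$ be nonempty, relatively open and $M$-invariant. Then $\Delta=C\setminus O$ is closed and $M$-invariant. The largest $H$-invariant subset of $O$ is $C\setminus H\Delta$. It contains $P$: if $P=hQ$ with $h\in H$, $Q\in\Delta$, then $Q=h^{-1}P=P\in O$, which is absurd. It remains to show that $H\Delta=KM\Delta=K\Delta$ is closed, and here compactness enters. Let $(c_iQ_i)$ be a net with $c_i\in K$, $Q_i\in\Delta$ that converges to $Q$. Pass to a subnet with $c_i\to c\in K$. By joint continuity of the action, $Q_i=c_i^{-1}(c_iQ_i)\to c^{-1}Q$. As $\Delta$ is closed, $c^{-1}Q\in\Delta$ and $Q\in K\Delta$.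

For the special cases: if $H$ is normal take $L=H$; if $H$ is compact take $L=\{1\}$; if $[G:H]<\infty$ take $L=M$, which is the kernel of the action of $G$ on the finite set $G/H$ and so has finite index in $G$.
\end{proof}

\begin{proof}[Proof that \textup{(b)} implies $(*)$]
That $\{P\}$ is locally closed means that it is open in its closure $C$. Then $\{P\}$ is an $H$-invariant relatively open set contained in every nonempty relatively open subset of $C$.

Let $A$ be type I, so that the image of every irreducible representation contains the compact operators. Let $\sigma$ be irreducible on $\mathcal L$ with kernel $P$ and put $I=\sigma^{-1}(\mathcal K(\mathcal L))$, an ideal with $I\not\subset P$. If $Q\supsetneq P$ is an ideal, then $\sigma(Q)\mathcal K(\mathcal L)\ne0$, so $\sigma(Q)\cap\mathcal K(\mathcal L)$ is a nonzero ideal of the simple algebra $\mathcal K(\mathcal L)$. Hence $\sigma(Q)\supset\mathcal K(\mathcal L)$, and $Q\supset I$ because $Q\supset\ker\sigma$. Thus $\{P\}=\{Q\in C:I\not\subset Q\}$, which is open in $C$.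
\end{proof}

This completes the proofs of Theorem~\ref{thm:B} and Corollary~\ref{cor:EHI}.

\begin{remark}
In the example of Theorem~\ref{thm:A} the conjugates of $H=N\rtimes R_{\{0\}}$ are the groups $N\rtimes R_{\{e\}}$, so $M=N$, and $G_P/M\cong R_{\{0\}}$ is an infinite locally finite discrete group. With $L=N$ all of (a) holds except compactness of $G_P/L$, so compactness cannot be dropped. Condition $(*)$ must fail, and one can see this directly. The set $O=\{Q\in C:\iota_1(\mathcal K)\not\subset Q\}$ is relatively open, contains $P$, misses $Q_{\{0,1\}}$, and is $M$-invariant because $N$ acts trivially. By Lemma~\ref{lem:QF}(iii) the points $Q_{\{0,f\}}$, $f\neq 0$, are dense in $C$, and they form one $H$-orbit. So every nonempty $H$-invariant relatively open subset of $C$ contains $Q_{\{0,1\}}$ and is not contained in $O$.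
\end{remark}

\begin{thebibliography}{9}

\bibitem{green}
Green, 1978.

\bibitem{mackey}
Mackey, 1957.

\bibitem{slides}
\emph{The Mackey Machine For Crossed Products},
\texttt{http://math.colorado.edu/gpots2009/WilliamsGPOTS09.pdf}.

\bibitem{williams}
Williams, \emph{Crossed Products of $C^*$-Algebras}.

\end{thebibliography}
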